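\title{A finite $2$-group of class four with non-solvable localizations}

\begin{abstract}
A group homomorphism $\varphi:G\to H$ is a localization if every homomorphism $G\to H$ factors through $\varphi$ by a unique endomorphism of $H$. Localizations of abelian groups are abelian, and by a theorem of Aschbacher a localization of a finite nilpotent group of class at most three is nilpotent of class at most three. We show that this pattern stops at class four. We construct a finite $2$-group $G$ of class four that has finite localizations containing $\mathrm{SL}_2(p)\times\mathrm{SL}_2(p)$ for every prime $p\ge5$ with $p\equiv\pm3\pmod 8$, and we deduce that for every $c\ge4$ some finite nilpotent group of class exactly $c$ has infinitely many finite non-solvable localizations.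
\end{abstract}

\section{Introduction}

A \emph{localization functor} on the category of all groups is a functor $\Lambda$ from groups to groups together with a natural transformation $\eta:\mathrm{Id}\to\Lambda$ such that $\eta_{\Lambda G}=\Lambda\eta_G:\Lambda G\to\Lambda\Lambda G$ is an isomorphism for every group $G$. A homomorphism $\varphi:G\to H$ is a \emph{localization} if composition with $\varphi$ is a bijection
\[
\operatorname{Hom}(H,H)\longrightarrow\operatorname{Hom}(G,H).
\]
This is the same as saying that, up to an isomorphism of $H$ compatible with the maps from $G$, the map $\varphi$ is $\eta_G$ for some localization functor $(\Lambda,\eta)$; we use only the condition on Hom-sets. The group $H$ is then called a localization of $G$. When $\varphi$ is the inclusion of a subgroup, the condition says that every homomorphism $G\to H$ extends in exactly one way to an endomorphism of $H$.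

The abelianization $G\to G/[G,G]$ is a localization, and so is the inclusion $\mathbb Z\to\mathbb Q$, because an endomorphism of $\mathbb Q$ is determined by the image of $1$, which is arbitrary. The second example shows that $H$ may be larger than the image of $G$, so it is not automatic that $H$ inherits any property of $G$. The uniqueness half of the definition nevertheless ties $H$ to $G$. If $h\in H$ centralizes $\varphi(G)$, then conjugation by $h$ and the identity of $H$ have the same composite with $\varphi$, so they are equal. Hence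
\begin{equation}\label{eq:centralizer}
C_H(\varphi(G))=Z(H).
\end{equation}
If $G$ is abelian, then $\varphi(G)\le C_H(\varphi(G))=Z(H)$, so $C_H(\varphi(G))=H$, and \eqref{eq:centralizer} gives $H=Z(H)$: every localization of an abelian group is abelian. For general $G$, \eqref{eq:centralizer} still gives $\varphi(Z(G))\le Z(H)$, and one is tempted to climb the upper central series of a nilpotent group $G$ and conclude that $H$ is nilpotent of no larger class. The induction is not automatic, since the definition speaks of maps into $H$ and says nothing about maps into $H/Z(H)$. Still, by a theorem of Aschbacher, a localization of a finite nilpotent group of class at most three is nilpotent of class at most three. For higher class the problem, taken from \cite{source}, is to prove or disprove the following assertion.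

\begin{quote}
\emph{For every integer $c\ge4$, every localization of every finite nilpotent group of class at most $c$ is nilpotent of class at most $c$.}
\end{quote}

The assertion is false, and it fails for each individual $c\ge4$.

\begin{theorem}\label{thm:A}
Let $n\ge 11$ be odd. There is a $2$-group $G=G_n$ of order $2^{2n+4}$ and nilpotency class exactly $4$ such that for every prime $p\ge5$ with $p\equiv\pm3\pmod 8$ there is a finite group $H=H_{n,p}\supset G$ of order $|\mathrm{SL}_2(p)|^2\,2^{2n}$, containing $\mathrm{SL}_2(p)\times\mathrm{SL}_2(p)$ as a normal subgroup, for which restriction $\operatorname{Hom}(H,H)\to\operatorname{Hom}(G,H)$ is bijective. In particular the single class-$4$ group $G$ has finite non-solvable localizations of unbounded order.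
\end{theorem}

The group $G$ has class at most $c$ for every $c\ge4$, and $H$ is not nilpotent, so the pair $G_{11}\subset H_{11,5}$ refutes the assertion for every such $c$. By Aschbacher's theorem, four is the smallest class in which such an example can exist. A direct product with a group of coprime order produces every larger class.

\begin{theorem}\label{thm:B}
For every $c\ge4$ there is a finite nilpotent group of class exactly $c$ having infinitely many pairwise non-isomorphic finite non-solvable localizations.
\end{theorem}

Section~\ref{sec:model} contains the idea: the inclusion of the quaternion group $Q_8$ in $\mathrm{SL}_2(p)$ fails to be a localization because of three homomorphisms only, and the shape of $G$ and $H$ is dictated by the wish to remove them. Sections~\ref{sec:forms} and~\ref{sec:groups} construct the groups. Section~\ref{sec:unique} proves uniqueness of extensions, Sections~\ref{sec:cubic} and~\ref{sec:homs} classify all homomorphisms $G\to H$, and Section~\ref{sec:proofs} assembles the two theorems.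

\subsection*{Conventions}
We write $a^b=b^{-1}ab$ and $[a,b]=a^{-1}b^{-1}ab$, so that $a^b=a[a,b]$. For subgroups, $[K_1,K_2]$ is generated by the commutators $[k_1,k_2]$, and $K'=[K,K]$. A group $K$ is nilpotent of class $c$ if the lower central series $\gamma_1=K$, $\gamma_{i+1}=[\gamma_i,K]$ has $\gamma_c\ne1=\gamma_{c+1}$. The Frattini subgroup $\Phi(K)$ of a finite $2$-group $K$ is the intersection of the kernels of all homomorphisms $K\to\mathbb F_2$. It is the smallest normal subgroup with elementary abelian quotient, it contains $K'$, and it is generated by the squares; hence a homomorphism $K_1\to K_2$ of finite $2$-groups maps $\Phi(K_1)$ into $\Phi(K_2)$.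

\section{A criterion and a near miss}\label{sec:model}

The following criterion separates the work into a classification of homomorphisms and two uniqueness statements.

\begin{lemma}\label{lem:criterion}
Let $O$ be a normal subgroup and $G$ a subgroup of a group $H$ with $H=OG$, and put $N=G\cap O$. Suppose that
\begin{enumerate}
\item[(i)] every homomorphism $G\to H$ either kills $N$ or is the restriction of an automorphism of $H$;
\item[(ii)] every endomorphism of $H$ that kills $N$ kills $O$;
\item[(iii)] the only endomorphism of $H$ that fixes $G$ pointwise is the identity.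
\end{enumerate}
Then the inclusion $G\to H$ is a localization.
\end{lemma}

\begin{proof}
Let $f:G\to H$ be a homomorphism. Suppose first that $f(N)=1$. Since $H=OG$, the map $gN\mapsto gO$ is an isomorphism $G/N\to H/O$, and the composite $H\to H/O\cong G/N\to H$ extends $f$. Any two extensions kill $O$ by (ii) and agree on $G$, so they agree on $OG=H$. Suppose next that $f(N)\neq1$. By (i), $f=\Theta|_G$ with $\Theta\in\operatorname{Aut}(H)$. If $\Psi$ is any extension of $f$, then $\Theta^{-1}\Psi$ fixes $G$ pointwise, so $\Psi=\Theta$ by (iii).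
\end{proof}

Where should one look for a non-nilpotent $H$? A nontrivial finite nilpotent group has nontrivial center, so by \eqref{eq:centralizer} it cannot be a subgroup of a simple nonabelian group with the inclusion a localization. The next candidate is a perfect group with a small center, together with a Sylow subgroup.

\subsection*{The group $L=\mathrm{SL}_2(p)$}
Fix a prime $p\ge5$ with $p\equiv\pm3\pmod8$ and let $L=\mathrm{SL}_2(p)$, a group of order $p(p^2-1)$. We use three textbook facts: $L$ is perfect, $L/\{\pm1\}$ is a nonabelian simple group, and every automorphism of $L$ is conjugation by an element of $\mathrm{GL}_2(p)$. The normal subgroups of $L$ are therefore $1$, $\{\pm1\}$ and $L$: a normal subgroup $K\not\le\{\pm1\}$ satisfies $K\{\pm1\}=L$, so $L=L'=K'\le K$. The only involution of $L$ is $-1$: if $x^2=1$, the Cayley--Hamilton equation $x^2-\operatorname{tr}(x)x+1=0$ gives $\operatorname{tr}(x)x=2$, so $x$ is scalar.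

The sets $\{s^2\}$ and $\{-1-t^2\}$ each have $(p+1)/2$ elements in $\mathbb F_p$, so they meet, and we can fix $s,t$ with $s^2+t^2=-1$. The matrices
\[
\mathbf i=\begin{pmatrix}0&1\\-1&0\end{pmatrix},\qquad \mathbf j=\begin{pmatrix}s&t\\t&-s\end{pmatrix},\qquad \mathbf k=\mathbf i\mathbf j
\]
have determinant $1$ and satisfy $\mathbf i^2=\mathbf j^2=-1$, $\mathbf i\mathbf j=-\mathbf j\mathbf i$. So $Q=\{\pm1,\pm\mathbf i,\pm\mathbf j,\pm\mathbf k\}$ is a quaternion group of order $8$. Since $p\equiv\pm3\pmod 8$ gives $p^2-1\equiv8\pmod{16}$, it is a Sylow $2$-subgroup of $L$.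

Identify $Q/\{\pm1\}$ with $\mathbb F_2^2$ by $\mathbf i\mapsto(1,0)$, $\mathbf j\mapsto(0,1)$, and write $\hat q$ for the image of $q\in Q$. On $\mathbb F_2^2$ put
\[
\nu(y_1,y_2)=y_1^2+y_1y_2+y_2^2,\qquad b\big((y_1,y_2),(y_1',y_2')\big)=y_1y_2'+y_1'y_2 .
\]
The function $\nu$ takes the value $1$ at every nonzero vector. The form $b$ is bilinear and nondegenerate, it takes the value $1$ exactly on linearly independent pairs, and $b(y,y')=\nu(y+y')+\nu(y)+\nu(y')$. Every noncentral element of $Q$ squares to $-1$, and two elements of $Q$ fail to commute exactly when their images are independent. Thus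
\begin{equation}\label{eq:Q}
q^2=(-1)^{\nu(\hat q)},\qquad [q,q']=(-1)^{b(\hat q,\hat q')}\qquad(q,q'\in Q).
\end{equation}

\begin{lemma}\label{lem:L}
\begin{enumerate}
\item[(a)] An endomorphism of $L$ is trivial or an automorphism.
\item[(b)] An automorphism of $L$ that fixes $\mathbf i$ and $\mathbf j$ is the identity.
\item[(c)] Every element of $\mathrm{GL}_2(\mathbb F_2)$, acting on $Q/\{\pm1\}$, is induced by some $\gamma\in\operatorname{Aut}(L)$ with $\gamma(Q)=Q$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We must exclude the kernel $\{\pm1\}$. The image would be a nonabelian simple subgroup of $L$ of even order. It would contain an involution, that is $-1$, which is central; this is impossible in a nonabelian simple group.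

(b) Let the automorphism be conjugation by $g\in\mathrm{GL}_2(p)$. Comparing entries in $g\mathbf i=\mathbf ig$ gives $g=x+y\mathbf i$ with $x,y\in\mathbb F_p$. Then $g\mathbf j=\mathbf jg$ reads $2y\mathbf k=0$, so $g$ is scalar.

(c) The matrix $1+\mathbf i$ has inverse $(1-\mathbf i)/2$, and $(1+\mathbf i)\mathbf j(1-\mathbf i)=2\mathbf k$. So $x\mapsto(1+\mathbf i)x(1+\mathbf i)^{-1}$ is an automorphism of $L$ that fixes $\mathbf i$ and sends $\mathbf j$ to $\mathbf k$. In the same way $(1+\mathbf j)\mathbf i(1-\mathbf j)=-2\mathbf k$ gives an automorphism that fixes $\mathbf j$ and sends $\mathbf i$ to $-\mathbf k$. Both preserve $Q$, and they induce two different transpositions of the three nonzero vectors of $\mathbb F_2^2$. These generate $\mathrm{GL}_2(\mathbb F_2)\cong S_3$.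
\end{proof}

\begin{example}\label{ex:nearmiss}
\emph{Restriction $\operatorname{End}(L)\to\operatorname{Hom}(Q,L)$ is injective and misses exactly the three homomorphisms with image $\{\pm1\}$.} Injectivity follows from Lemma~\ref{lem:L}(a),(b). Let $f:Q\to L$. If $f(-1)=1$, the image of $f$ is elementary abelian, hence contained in $\{\pm1\}$. There are four such maps. The trivial one extends, and the other three are neither trivial nor injective, so by Lemma~\ref{lem:L}(a) they do not extend. If $f(-1)\ne1$, then $f$ is injective, because every nontrivial subgroup of $Q$ contains $-1$. We reduce $f$ to the inclusion by composing with automorphisms of $L$. By Sylow's theorem, a conjugation brings the image to $Q$. By Lemma~\ref{lem:L}(c), we may then assume that $f$ induces the identity on $Q/\{\pm1\}$, so that $f(q)=q(-1)^{k(\hat q)}$ for a linear functional $k$ on $\mathbb F_2^2$. As $b$ is nondegenerate, $k=b(\,\cdot\,,\hat l)$ for some $l\in Q$, and then $f(q)=q[q,l]=q^l$ by \eqref{eq:Q}. So $f$ extends.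
\end{example}

In the language of Lemma~\ref{lem:criterion}, with $O=H=L$ and $G=N=Q$, conditions (ii) and (iii) hold and (i) fails for three maps. The reduction of an injective $f$ to the inclusion, layer by layer, is the pattern of Section~\ref{sec:homs}.

\subsection*{Removing the three maps}
Let $G$ be a $2$-subgroup of order greater than $2$ of a finite group $H$ and suppose that condition (i) holds. A homomorphism from $G$ to a subgroup of order $2$ of $H$ is not injective, so it must kill $N$. Thus (i) forces
\[
N\le\Phi(G),
\]
and this is what fails for $G=N=Q$. We have to enlarge $G$ and $H$ so that the quaternion group, which we need in $N$ in order to apply Lemma~\ref{lem:L}(b), becomes a group of products of squares.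

A central product does not achieve this. Let $E$ be a $2$-group with a central involution $\zeta$, let $H=(L\times E)/\langle(-1,\zeta)\rangle$, and let $G$ lie between $Q$ and $QE$. The map $qe\mapsto\hat q$ is a homomorphism $QE\to\mathbb F_2^2$ that does not kill $Q$, so $Q\not\le\Phi(G)$.

Two copies of $L$ and an element $e$ that interchanges them do achieve it, because
\[
\big((q_1,q_2)e\big)^2=(q_1q_2,\,q_2q_1)\,e^2 .
\]
The first factor lies in $N=\{(q_1,q_2):\hat q_1=\hat q_2\}$ and has class $\hat q_1+\hat q_2$. So we take $O=L\times L$, and we take for $G$ the elements $(q_1,q_2)e$ for which $\hat q_1+\hat q_2$ is a prescribed linear function $X$ of $e$. Then $G\cap O=N$, the group $N$ contains $(\mathbf i,\mathbf i)$ and $(\mathbf j,\mathbf j)$, and $N$ will lie in $G'$. This also explains the class: commutators of $N$ with $G$ produce $(-1,1)$, and a commutator of $(-1,1)$ with a swapping element is $(-1,-1)\neq1$.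

The price is that (i) has to hold for all homomorphisms into a larger group, so $E$ must admit few maps. We take $E$ of class two over $V=\mathbb F_{2^n}$. A homomorphism $G\to H$ induces a linear map $V\to V$ compatible with squaring. The squaring map $x\mapsto x^3$ leaves only $0$ and the maps $x\mapsto\xi x^{2^k}$, and a further coordinate $\operatorname{Tr}(\beta x^5)$, valued in $\langle\zeta\rangle$, removes all of the latter except the identity. Most contradictions below are comparisons of ranks: quadratic functions that come from the field have rank close to $n$, and those that come from $Q$ have rank at most $2$.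

\section{Quadratic functions on $\mathbb F_{2^n}$}\label{sec:forms}

A \emph{quadratic function} on a finite-dimensional $\mathbb F_2$-space $U$ is a function $q:U\to\mathbb F_2$ with $q(0)=0$ whose \emph{polar form} $B(x,y)=q(x+y)+q(x)+q(y)$ is bilinear. The polar form is alternating, since $B(x,x)=q(0)=0$. The \emph{rank} of $q$ is the rank of a Gram matrix of $B$, that is, $\dim U$ minus the dimension of the radical $\{y:B(x,y)=0\text{ for all }x\}$. We use the following facts.
\begin{itemize}
\item The rank is even, as for every alternating form, and the rank of a sum is at most the sum of the ranks.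
\item Restriction to a hyperplane deletes one row and one column of a suitable Gram matrix, so it lowers the rank by at most $2$. In particular, a quadratic function that vanishes on a hyperplane has rank at most $2$.
\item The product $lm$ of two linear functionals has polar form $l(x)m(y)+l(y)m(x)$. Its rank is at most $2$, and equals $2$ if $l,m$ are independent, the radical being $\ker l\cap\ker m$.
\item If $\ell:U\to\mathbb F_2^2$ is linear, then $\nu\circ\ell$ has polar form $b(\ell x,\ell y)$ and rank at most $2$.
\end{itemize}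

Let $n\ge11$ be odd, $F=\mathbb F_{2^n}$, and let $V$ denote the additive group of $F$. The trace $\operatorname{Tr}(z)=\sum_{i=0}^{n-1}z^{2^i}$ is $\mathbb F_2$-valued and satisfies $\operatorname{Tr}(z^2)=\operatorname{Tr}(z)$, and every linear functional on $V$ is $x\mapsto\operatorname{Tr}(ax)$ for a unique $a\in F$. Fix once and for all an element $\beta$ with $\mathbb F_2(\beta)=F$, and elements $a_1,a_2\in F$ such that $1,a_1,a_2$ are linearly independent over $\mathbb F_2$. Put
\[
X_0(x)=\operatorname{Tr}(x),\qquad X_1(x)=\operatorname{Tr}(a_1x),\qquad X_2(x)=\operatorname{Tr}(a_2x),\qquad X=(X_1,X_2):V\to\mathbb F_2^2 .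
\]
The functionals $X_0,X_1,X_2$ are linearly independent, so $(X_0,X_1,X_2)$ takes every value in $\mathbb F_2^3$. Let $V^+=\ker X_0$. For $\alpha,\gamma\in F$ put
\[
q_{\alpha,\gamma}(x)=\operatorname{Tr}(\alpha x^3+\gamma x^5),\qquad \tilde q=q_{0,\beta},
\]
and let $\mathcal Q$ be the vector space of functions $q_{\alpha,0}+X_0m$ with $\alpha\in F$ and $m$ in the span $\langle X_1,X_2\rangle$. The space $\mathcal Q$ will record the squaring map of a quotient of $G$, and $\tilde q$ the last coordinate of the squaring map of $E$.

\begin{lemma}\label{lem:forms}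
\begin{enumerate}
\item[(a)] If $\alpha\ne0$, then $q_{\alpha,0}$ has rank $n-1\ge10$.
\item[(b)] If $\gamma\ne0$, then $q_{\alpha,\gamma}$ has rank at least $8$ for every $\alpha\in F$.
\item[(c)] If $(\alpha,m)\ne(0,0)$, then $q_{\alpha,0}+X_0m$ has nonzero polar form.
\item[(d)] If $\ell:V\to\mathbb F_2^2$ is linear and $\nu\circ\ell\in\mathcal Q$, then $\ell=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The polar form is $\operatorname{Tr}(\alpha x^2y+\alpha xy^2)=\operatorname{Tr}\big(x^2(\alpha y+\alpha^2y^4)\big)$, where the second term was squared inside the trace. Its radical consists of the $y$ with $y=0$ or $\alpha y^3=1$. For odd $n$ the number $2^n-1$ is prime to $3$, so cubing is a bijection of $F$ and the radical has order $2$.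

(b) From $(x+y)^5=(x^4+y^4)(x+y)$, the polar form of $q_{0,\gamma}$ is $\operatorname{Tr}(\gamma x^4y+\gamma xy^4)=\operatorname{Tr}\big(x^4(\gamma y+\gamma^4y^{16})\big)$. Squaring the expression in (a) inside the trace, the polar form of $q_{\alpha,0}$ is $\operatorname{Tr}\big(x^4(\alpha^2y^2+\alpha^4y^8)\big)$. So the radical of the sum is the set of roots in $F$ of $\gamma^4y^{16}+\alpha^4y^8+\alpha^2y^2+\gamma y$. It has at most $16$ elements, hence dimension at most $4$. The rank is even and at least $n-4\ge7$.

(c) If $\alpha=0$ and $m\ne0$, the rank is $2$, because $X_0$ and $m$ are independent. If $\alpha\ne0$, the rank is at least $10-2=8$ by (a) and subadditivity.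

(d) Let $\nu\circ\ell=q_{\alpha,0}+X_0m$. The left side has rank at most $2$, so $\alpha=0$ by the bound in (c). Then $\nu\circ\ell$ vanishes on $V^+$, and since $\nu$ vanishes only at $0$, so does $\ell$. Thus $\ell=X_0\cdot d$ with $d\in\mathbb F_2^2$. If $d\neq0$, then $X_0m=\nu\circ\ell=X_0$, so $m(x)=1$ whenever $X_0(x)=1$. This fails at a point with $(X_0,X_1,X_2)=(1,0,0)$.
\end{proof}

\section{The groups $G$ and $H$}\label{sec:groups}

\subsection*{The $2$-groups $P$ and $E$}
If $B:V\times V\to W_0$ is a biadditive map into an elementary abelian $2$-group, then $(x,w)(x',w')=(x+x',w+w'+B(x,x'))$ is a group law on $V\times W_0$; associativity is the identity $B(x,x')+B(x+x',x'')=B(x',x'')+B(x,x'+x'')$. The subgroup $0\times W_0$ is central with quotient $V$, and $(x,w)^2=(0,B(x,x))$. We use two such groups: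
\begin{align*}
P&=F\times F, & (x,w)(x',w')&=(x+x',\,w+w'+x^2x'),\\
E&=F\times F\times\mathbb F_2, & (x,w,t)(x',w',t')&=\big(x+x',\,w+w'+x^2x',\,t+t'+\operatorname{Tr}(\beta x^4x')\big).
\end{align*}
Their squaring maps are
\begin{equation}\label{eq:sqPE}
(x,w)^2=(0,x^3),\qquad (x,w,t)^2=(0,x^3,\tilde q(x)).
\end{equation}
Let $\zeta=(0,0,1)\in E$, so that $E/\langle\zeta\rangle=P$. Let $W_P=\{(0,w)\}\le P$ and $W_E=\{(0,w,t)\}\le E$ be the central elementary abelian subgroups with quotient $V$, and let $\tau:W_E\to\mathbb F_2$ be the homomorphism $\tau(0,w,t)=t$. We identify $W_P$ with $F$. For $e=(x,w,t)\in E$ put $\bar e=x$, and let $E^+=\{e:X_0(\bar e)=0\}$.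

\subsection*{The group $H$}
Let $E$ act on $O=L\times L$ through $X_0$: an element $e$ swaps the two factors if $X_0(\bar e)=1$ and acts trivially otherwise. In $O\rtimes E$ the product $z=(-1,-1)\zeta$ is a central involution, and we put
\[
H=(O\rtimes E)/\langle z\rangle .
\]
As $z$ lies neither in $O$ nor in $E$, both groups embed in $H$, and there $(-1,-1)=\zeta$. An element of $H$ is a product $(l_1,l_2)e$, and this expression is unique up to replacing it by $(-l_1,-l_2)\cdot\zeta e$. We have $H/O=E/\langle\zeta\rangle=P$. Let $\pi:H\to P$ be the projection, and write $\bar y\in V=P/W_P$ for the image of $y\in H$. The subgroup $W_E$ is central in $H$. Put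
\[
\varepsilon_1=(-1,1),\qquad\varepsilon_2=(1,-1),\qquad A=\langle\varepsilon_1,\varepsilon_2\rangle=Z(O),
\]
so that $\varepsilon_1\varepsilon_2=\zeta$. An element $y\in H$ centralizes $A$ if $X_0(\bar y)=0$ and interchanges $\varepsilon_1$ and $\varepsilon_2$ otherwise.

Let $S=Q^2E$ be the image of $(Q\times Q)\rtimes E$. Then $H=OS$ and $S\cap O=Q^2$. Since $|H|=|L|^2\,2^{2n}$ and $|S|=8^2\cdot2^{2n}$, the group $S$ is a Sylow $2$-subgroup of $H$. All computations take place in $S$ and in its subgroups
\[
S^+=\{y\in S:X_0(\bar y)=0\}=Q^2E^+,\qquad T=\{y\in S:\bar y=0\}=Q^2W_E ,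
\]
which are the quotients of the direct products $Q^2\times E^+$ and $Q^2\times W_E$ by $\langle z\rangle$. For $j=1,2$ the maps
\[
\rho_j:S^+\to\mathbb F_2^2,\quad(q_1,q_2)e\mapsto\hat q_j,\qquad\qquad r_j:T\to Q,\quad(q_1,q_2)w\mapsto q_j(-1)^{\tau(w)}
\]
are homomorphisms on the direct products that kill $z$, so they are well defined. On $Q^2$, $r_j$ is the $j$-th coordinate, and on $T$ the class of $r_j(t)$ in $\mathbb F_2^2$ is $\rho_j(t)$. The map $r_j$ is the tool that compares the sign $-1\in Q$ with the coordinate $\tilde q$ of $E$. From \eqref{eq:Q} and \eqref{eq:sqPE} we obtain, for $t\in T$, $y\in S^+$ and $s\in S\setminus S^+$,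
\begin{align}
[t,y]&=\varepsilon_1^{\,b(\rho_1t,\,\rho_1y)}\,\varepsilon_2^{\,b(\rho_2t,\,\rho_2y)},\label{eq:comm}\\
r_j(y^2)&=(-1)^{\nu(\rho_jy)+\tilde q(\bar y)},\label{eq:sq}\\
\rho_1(y^s)&=\rho_2(y).\label{eq:swap}
\end{align}
Indeed, write $y=(q_1,q_2)e$. For $t=(t_1,t_2)w$ we have $[t,y]=([t_1,q_1],[t_2,q_2])$, because $w$ is central and $e$ commutes with $O$. Next $y^2=(q_1^2,q_2^2)e^2$. Finally, for $s=(s_1,s_2)e'$ we have $y^s=(q_2^{s_2},q_1^{s_1})\,e^{e'}$.

\subsection*{The group $G$}
The map $(q_1,q_2)e\mapsto\hat q_1+\hat q_2+X(\bar e)$ is a homomorphism $(Q\times Q)\rtimes E\to\mathbb F_2^2$, because $\hat q_1+\hat q_2$ is invariant under the swap. It is surjective and kills $z$. Let $G$ be the kernel of the induced map on $S$: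
\[
G=\{(q_1,q_2)e\in S:\ \hat q_1+\hat q_2=X(\bar e)\},\qquad |G|=|S|/4=2^{2n+4}.
\]
The groups $S$ and $G$ are built from $E$ and the abstract quaternion group with its generators $\mathbf i,\mathbf j$, so the isomorphism type of $G$ does not depend on $p$. For each $e\in E$ there is $q\in Q$ with $\hat q=X(\bar e)$, and $(q,1)e\in G$. Hence $\pi(G)=P$ and $H=OG$. Put
\[
N=G\cap O=\{(q,\pm q):q\in Q\},\qquad M=G\cap T=NW_E ,
\]
so that $G/N\cong P$ and $G/M=V$. The group $N$ is the direct product of the diagonal copy of $Q$ and $\langle\varepsilon_2\rangle$. Therefore $Z(N)=A$ and $N'=\langle\zeta\rangle$, and $N/N'$ is elementary abelian, since squares in $N$ have the form $(q^2,q^2)$. For a hyperplane $U\subset V$ let $G_U=\{g\in G:\bar g\in U\}$, and let $G^+=G_{V^+}=G\cap S^+$. By the definition of $G$ we have $\rho_1(g)+\rho_2(g)=X(\bar g)$ for $g\in G^+$. In particular $\rho_1=\rho_2$ on $M$, and $\rho_1$ induces an isomorphism $N/A\to\mathbb F_2^2$.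

\begin{lemma}\label{lem:G}
Let $U\subset V$ be a hyperplane and $W=\mathbb F_2^2\oplus F$.
\begin{enumerate}
\item[(a)] $A\le[M,G_U]$.
\item[(b)] $M/A$ is central in $G/A$, and $(q_1,q_2)(0,w,t)\mapsto(\hat q_1,w)$ induces an isomorphism $M/A\cong W$. Under it, the square of $g\in G$ with $\bar g=x$ has class
\[
\theta(x)=\big(X_0(x)X(x),\,x^3\big).
\]
For every linear functional $\mu$ on $W$ we have $\mu\circ\theta\in\mathcal Q$, and if $\mu\ne0$ then $\mu\circ\theta$ has nonzero polar form.
\item[(c)] $G'=\Phi(G)=M$, $[M,G]=A$ and $[A,G]=\langle\zeta\rangle$. So $G$ has class exactly $4$.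
\item[(d)] Every homomorphism from $G_U$ to an elementary abelian $2$-group that kills $N$ has the form $g\mapsto\ell(\bar g)$ with $\ell$ linear on $U$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) First, $\zeta=[(\mathbf i,\mathbf i),(\mathbf j,\mathbf j)]\in[M,M]$ and $M\le G_U$. The annihilator of $U\cap V^+$ has dimension at most $2$ and contains $X_0$, so it does not contain both $X_1$ and $X_2$. Hence there is $g\in G$ with $\bar g\in U\cap V^+$ and $X(\bar g)\neq0$. Choose $m\in N$ with $b(\rho_1m,X(\bar g))=1$. The two exponents in \eqref{eq:comm} for $[m,g]$ then add up to $b(\rho_1m,\rho_1g+\rho_2g)=1$, so $[m,g]\in\{\varepsilon_1,\varepsilon_2\}$. Together with $\zeta$ this element generates $A$.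

(b) Let $m=(q_1,q_2)w\in M$, so $q_2=\pm q_1$ and $w\in W_E$. Conjugation by an element of $Q^2$ changes $q_1,q_2$ by signs, and so does the swap; hence $m^g\in mA$ for all $g\in G$. The map $M\to W$ is a surjective homomorphism whose kernel consists of the elements $(\pm1,\pm1)\zeta^t$, which form $A$. Let $g=(q_1,q_2)e\in G$ with $\bar g=x$. If $X_0(x)=0$, then $g^2=(q_1^2,q_2^2)e^2$ has class $(0,x^3)$. If $X_0(x)=1$, then $g^2=(q_1q_2,q_2q_1)e^2$ has class $(\hat q_1+\hat q_2,x^3)=(X(x),x^3)$. A functional on $W$ has the form $\mu((y_1,y_2),w)=\mu_1y_1+\mu_2y_2+\operatorname{Tr}(\alpha w)$, and then $\mu\circ\theta=q_{\alpha,0}+X_0(\mu_1X_1+\mu_2X_2)$. The last claim is Lemma~\ref{lem:forms}(c).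

(c) Since $G/M$ is elementary abelian, $G'\le\Phi(G)\le M$. By (a), $A\le G'$. In $G/A$ commutators lie in the central subgroup $M/A$, so the identity $(gg')^2=g^2\,g'[g',g]\,g'$ shows that $[g',g]$ has class $\theta(x+x')+\theta(x)+\theta(x')$, where $x=\bar g$ and $x'=\overline{g'}$. If these elements did not span $W$, a nonzero functional $\mu$ would kill them all, and $\mu\circ\theta$ would have zero polar form, against (b). Hence $G'=M$. We have $[M,G]\le A$ by (b), with equality by (a). Elements of $G^+$ centralize $A$, and $[\varepsilon_j,g]=\varepsilon_1\varepsilon_2=\zeta$ for $g\in G\setminus G^+$. As $\zeta$ is central, the lower central series is $G>M>A>\langle\zeta\rangle>1$.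

(d) The map $\pi$ identifies $G_U/N$ with $P_U=\{(x,w)\in P:x\in U\}$. A homomorphism from $P_U$ to an elementary abelian $2$-group kills the squares $(0,x^3)$, $x\in U$. These span $W_P$: otherwise $q_{\alpha,0}$ would vanish on $U$ for some $\alpha\ne0$ and have rank at most $2$, against Lemma~\ref{lem:forms}(a). So the homomorphism factors through $P_U/W_P=U$.
\end{proof}

Part (c) contains the property $N\le\Phi(G)$ for which the construction was designed.

\section{Uniqueness of extensions}\label{sec:unique}

We verify conditions (ii) and (iii) of Lemma~\ref{lem:criterion}. Both rest on the elements $(\mathbf i,\mathbf i)$, $(\mathbf j,\mathbf j)$, $\varepsilon_1$, $\varepsilon_2$ of $N$.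

\begin{lemma}\label{lem:unique}
Let $\Psi$ be an endomorphism of $H$.
\begin{enumerate}
\item[(a)] If $\Psi(N)=1$, then $\Psi(O)=1$.
\item[(b)] If $\Psi$ fixes $G$ pointwise, then $\Psi$ is the identity.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The normal subgroup $K=O\cap\ker\Psi$ of $O$ contains $(\mathbf i,\mathbf i)$, hence $[(\mathbf i,\mathbf i),(l,1)]=([\mathbf i,l],1)$ for all $l\in L$. The image of $\mathbf i$ in the nonabelian simple group $L/\{\pm1\}$ is nontrivial, hence not central, so $[\mathbf i,l]\notin\{\pm1\}$ for some $l$. Thus $K\cap(L\times1)$ is a noncentral normal subgroup of $L\times1$, and $L\times1\le K$. The commutators with $(1,l)$ give $1\times L\le K$.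

(b) The group $\Psi(O)$ is perfect and $H/O$ is solvable, so $\Psi(O)\le O$. Let $\Psi_j:O\to L$ be the $j$-th coordinate of $\Psi|_O$. By Lemma~\ref{lem:L}(a), the restriction of $\Psi_j$ to each factor of $O$ is trivial or onto $L$. The images of the two factors commute and $L$ is nonabelian, so at most one of the two restrictions is nontrivial. Since $\Psi$ fixes $\varepsilon_j$, we have $\Psi_j(\varepsilon_j)=-1$, so the nontrivial restriction is the one to the $j$-th factor. Hence $\Psi(l_1,l_2)=(\gamma_1l_1,\gamma_2l_2)$ with $\gamma_j\in\operatorname{Aut}(L)$. As $\Psi$ fixes $(\mathbf i,\mathbf i)$ and $(\mathbf j,\mathbf j)$, Lemma~\ref{lem:L}(b) gives $\gamma_1=\gamma_2=1$. So $\Psi$ is the identity on $OG=H$.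
\end{proof}

\section{The map induced on $V$}\label{sec:cubic}

It remains to verify condition (i). We begin with the top layer. Let $f:G\to H$ be a homomorphism and $f_P=\pi f:G\to P$. Since $\Phi(G)=M$ and $P/W_P=V$ is elementary abelian, $f_P(M)\le W_P$, and $f$ induces a linear map
\[
\varphi:V\to V,\qquad \varphi(\bar g)=\overline{f(g)} .
\]
Moreover $f_P(A)=f_P([M,G])\le[W_P,P]=1$, so $f_P$ induces a linear map $\chi:W=M/A\to W_P=F$. Write $\chi((y_1,y_2),w)=\lambda(w)+y_1d_1+y_2d_2$ with $\lambda:F\to F$ linear over $\mathbb F_2$ and $d_1,d_2\in F$. The equality $f_P(g)^2=f_P(g^2)$ reads $\varphi(x)^3=\chi(\theta(x))$ by \eqref{eq:sqPE} and Lemma~\ref{lem:G}(b), that is,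
\begin{equation}\label{eq:cubic}
\varphi(x)^3=\lambda(x^3)+X_0(x)X_1(x)\,d_1+X_0(x)X_2(x)\,d_2\qquad(x\in F).
\end{equation}
This equation has the solutions $\varphi(x)=\xi x^{2^k}$, $\lambda(w)=\xi^3w^{2^k}$, $d_1=d_2=0$, which for $\xi\ne0$ come from the automorphisms $(x,w)\mapsto(\xi x^{2^k},\xi^3w^{2^k})$ of $P$. The next lemma says that no other $\varphi$ occurs.

\begin{lemma}\label{lem:cubic}
Let $\varphi,\lambda:F\to F$ be $\mathbb F_2$-linear and let $d_1,d_2\in F$ satisfy \eqref{eq:cubic}. Then $d_1=d_2=0$, and either $\varphi=0$ or $\varphi(x)=\xi x^{2^k}$ for some $\xi\in F\setminus\{0\}$ and $k\in\mathbb Z/n$.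
\end{lemma}

\begin{proof}
For $i\in\mathbb Z/n$ let $x_i$ be the function $x\mapsto x^{2^i}$ on $F$; then $x_i^2=x_{i+1}$. The functions $x_i$ and $x_ix_j$ (for unordered pairs $i\ne j$) are monomials with distinct exponents $2^i$ and $2^i+2^j$ below $2^n$. A nonzero polynomial of degree less than $2^n$ does not vanish identically on $F$, so these functions are linearly independent over $F$. By counting, every $\mathbb F_2$-linear map $F\to F$ is a combination of the $x_i$.

\emph{Comparing coefficients.} Write $\varphi=\sum_ic_ix_i$ and $e_i=d_1a_1^{2^i}+d_2a_2^{2^i}$, so that $d_1X_1+d_2X_2=\sum_ie_ix_i$. Then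
\[
\varphi^3=\varphi\cdot\varphi^2=\sum_{i,j}c_ic_{j-1}^2\,x_ix_j,\qquad X_0\,(d_1X_1+d_2X_2)=\sum_{i,j}e_j\,x_ix_j,
\]
while $\lambda(x^3)$ is a combination of the functions $x_ix_{i+1}$ only. The coefficients of $x_i^2=x_{i+1}$ and of $x_ix_j$ with $i-j\notin\{0,\pm1\}$ give
\begin{equation}\label{eq:coeff}
c_ic_{i-1}^2=e_i,\qquad c_ic_{j-1}^2+c_jc_{i-1}^2=e_i+e_j .
\end{equation}
Substituting the first equation into the second yields $(c_i+c_j)(c_{i-1}+c_{j-1})^2=0$. Place the $c_i$ on a cycle of length $n$ and call $D_i=(c_i,c_{i+1})$ the \emph{edge at $i$}. After a shift of indices we have shown: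
\begin{equation}\label{eq:edges}
\text{if } i-j\notin\{0,\pm1\}, \text{ then } D_i \text{ and } D_j \text{ agree in the first or in the second entry.}
\end{equation}

\emph{All $c_i$ but at most one are equal.} Suppose the sequence is not constant, and rotate the indices so that $D_0=(u,v)$ with $u\neq v$. For $2\le j\le n-2$, \eqref{eq:edges} says that $c_j\ne u$ implies $c_{j+1}=v$, which again differs from $u$. So in the string $c_2,\dots,c_{n-1}$, after the first entry different from $u$ all entries equal $v$. If there is no such entry, only $c_1$ is exceptional. Otherwise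
\[
(c_0,\dots,c_{n-1})=(u,\,v,\,\underbrace{u,\dots,u}_{r},\,w,\,\underbrace{v,\dots,v}_{n-3-r}),\qquad w\ne u,\quad 0\le r\le n-3 .
\]
If $r\ge2$, the edges $D_1=(v,u)$ and $D_{r+1}=(u,w)$ violate \eqref{eq:edges}. If $r=1$, the edges $D_2=(u,w)$ and $D_{n-1}=(v,u)$ violate it. If $r=0$ and $w\ne v$, the edges $D_2=(w,v)$ and $D_{n-1}=(v,u)$ violate it. So $r=0$ and $w=v$, and only $c_0$ is exceptional.

\emph{Removing the trace term.} Thus there are $k$ and $c_*,\xi\in F$ with $c_k=c_*+\xi$ and $c_i=c_*$ for $i\ne k$, that is, $\varphi=c_*X_0+\xi x_k$. Multiply the first equation of \eqref{eq:coeff} by $x_i$ and sum over $i$: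
\begin{equation}\label{eq:diag}
c_*^3X_0+c_*^2\xi\,x_k+c_*\xi^2\,x_{k+1}=d_1X_1+d_2X_2 .
\end{equation}
If $c_*\xi\neq0$, then on the subspace $X_0=X_1=X_2=0$, of order $2^{n-3}>2$, the injective function $y=x_k$ satisfies $c_*y+\xi y^2=0$, which has only two solutions. So $c_*=0$ or $\xi=0$. If $\xi=0$, evaluating \eqref{eq:diag} at a point with $(X_0,X_1,X_2)=(1,0,0)$ gives $c_*=0$ as well. Hence $c_*=0$ and $\varphi=\xi x_k$. Now \eqref{eq:diag} reads $d_1X_1+d_2X_2=0$, and points with $(X_1,X_2)=(1,0)$ and $(0,1)$ give $d_1=d_2=0$.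
\end{proof}

The image of $N$ in $W$ is $\mathbb F_2^2\oplus0$, so $d_1=d_2=0$ means $f_P(N)=1$. We record the outcome: for every homomorphism $f:G\to H$,
\begin{equation}\label{eq:top}
f(N)\le O,\qquad\text{and}\qquad \varphi=0\ \text{ or }\ \varphi(x)=\xi x^{2^k}\text{ with }\xi\ne0 .
\end{equation}

\section{All homomorphisms $G\to H$}\label{sec:homs}

\begin{proposition}\label{prop:homs}
Let $f:G\to H$ be a homomorphism and $\varphi:V\to V$ the induced map. If $\varphi=0$, then $f(N)=1$. If $\varphi\ne0$, then $f$ is the restriction of an automorphism of $H$.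
\end{proposition}

As in Example~\ref{ex:nearmiss}, we simplify $f$ by composing it with automorphisms of $H$. We use four kinds.
\begin{enumerate}
\item[(A1)] Conjugation by an element of $O$.
\item[(A2)] For $\gamma\in\operatorname{Aut}(L)$, the map $(l_1,l_2)e\mapsto(\gamma l_1,\gamma l_2)e$.
\item[(A3)] The map $\omega:(l_1,l_2)e\mapsto(l_2,l_1)e$.
\item[(A4)] For a linear map $\sigma:V\to W_E$, the map $\kappa_\sigma(y)=y\,\sigma(\bar y)$.
\end{enumerate}
The maps on $O$ in (A2) and (A3) commute with the swap and fix $(-1,-1)$, so they define automorphisms of $O\rtimes E$ that fix $z$ and descend to $H$. The map $\kappa_\sigma$ is an endomorphism because $W_E$ is central. It is injective: if $y\sigma(\bar y)=1$, then $y\in W_E$, so $\bar y=0$ and $y=1$. The maps (A1)--(A3) induce the identity on $P$, and (A4) induces the identity on $V$. So composing $f$ with any of them leaves $\varphi$ unchanged, and the proposition holds for $f$ if it holds for the composite.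

\begin{proof}[Proof of Proposition~\ref{prop:homs}]
The $2$-group $f(G)$ lies in a conjugate of $S$, and since $H=SO$ every conjugate of $S$ is $S^o$ with $o\in O$. After a move (A1) we may assume $f(G)\le S$. Then $f(M)\le T$, and $f(N)\le S\cap O=Q^2$ by \eqref{eq:top}.

\medskip
\noindent\textbf{The case $\varphi=0$.} Here $f(G)\le T$. Fix $j$ and let $r=r_jf:G\to Q$. We have $r(M)=r(\Phi(G))\le\Phi(Q)=\{\pm1\}$, so $r$ induces a linear map $\ell:V\to Q/\{\pm1\}=\mathbb F_2^2$, and $r(A)=r([M,G])=1$. Hence $r|_M=(-1)^\mu$ for a functional $\mu$ on $W$. The equality $r(g)^2=r(g^2)$ gives $\nu\circ\ell=\mu\circ\theta\in\mathcal Q$, so $\ell=0$ by Lemma~\ref{lem:forms}(d), and $r(G)\le\{\pm1\}$. The map $(r_1,r_2,\pi):T\to Q\times Q\times W_P$ is injective, since an element killed by $\pi$ lies in $Q^2$, where $r_1,r_2$ are the coordinates. So $f(G)$ embeds in the abelian group $\{\pm1\}\times\{\pm1\}\times W_P$, and $f(N)\le f(G')=1$.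

\medskip
\noindent\textbf{The case $\varphi(x)=\xi x^{2^k}$, $\xi\neq0$.} The map $\varphi$ is bijective, so $U=\ker(X_0\circ\varphi)$ is a hyperplane, and $f(G_U)\le S^+$. We reduce $f$ to the inclusion in six steps. The first shows that $f$ does not collapse $N$. This is the point at which a map of the kind that spoiled Example~\ref{ex:nearmiss} could still appear, and it is excluded by the large rank of $\tilde q$.

\medskip
\noindent\emph{Step 1: $r_jf(N)=Q$ for $j=1,2$.} Suppose $r_jf(N)\neq Q$. Proper subgroups of $Q$ are cyclic, and abelian quotients of $N$ are elementary abelian, so $r_jf(N)\le\{\pm1\}$. Then $\rho_jf:G_U\to\mathbb F_2^2$ kills $N$, and by Lemma~\ref{lem:G}(d) $\rho_jf(g)=\ell(\bar g)$ with $\ell:U\to\mathbb F_2^2$ linear. In particular $\rho_jf(M)=0$, so $r_jf(M)\le\{\pm1\}$. For $m\in M$ and $g\in G_U$, formula \eqref{eq:comm} shows that $[f(m),f(g)]$ is a power of $\varepsilon_{3-j}$, which $r_j$ kills. So the homomorphism $r_jf|_M$ kills $[M,G_U]$, which contains $A$ by Lemma~\ref{lem:G}(a). Thus $r_jf|_M=(-1)^\mu$ for a functional $\mu$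 on $W$; write $\mu\circ\theta=q_{\alpha,0}+X_0m_0$ with $m_0\in\langle X_1,X_2\rangle$. Evaluating $r_jf(g^2)=r_j(f(g)^2)$ by \eqref{eq:sq}, we get
\[
\tilde q(\varphi(x))+q_{\alpha,0}(x)=X_0(x)m_0(x)+\nu(\ell(x))\qquad(x\in U).
\]
The right side has rank at most $4$ on $U$, so $\tilde q\circ\varphi+q_{\alpha,0}$ has rank at most $6$ on $V$. But $\tilde q(\varphi(x))=\operatorname{Tr}(\beta\xi^5x^{5\cdot2^k})=\operatorname{Tr}(\gamma x^5)$, where $\gamma\neq0$ is the element with $\gamma^{2^k}=\beta\xi^5$. So $\tilde q\circ\varphi+q_{\alpha,0}=q_{\alpha,\gamma}$ has rank at least $8$ by Lemma~\ref{lem:forms}(b), a contradiction.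

\medskip
\noindent\emph{Step 2: $X_0\circ\varphi=X_0$, $\xi=1$, and we may assume that $f$ fixes $A$ pointwise.} The subgroup $A$ detects which elements swap, so we determine $f$ on $A$. By Step 1, $r_jf$ maps $Z(N)=A$ into $Z(Q)=\{\pm1\}$ and maps $N'=\langle\zeta\rangle$ onto $Q'=\{\pm1\}$. Since $r_1,r_2$ are the coordinates on $Q^2\ge f(N)$, this says $f(A)\le A$ and $f(\zeta)=(-1,-1)=\zeta$. For $g\in G\setminus G^+$ we have $[\varepsilon_1,g]=\zeta$, hence $[f(\varepsilon_1),f(g)]=\zeta\ne1$. So $f(\varepsilon_1)$ is not central, which gives $f(\varepsilon_1)\in\{\varepsilon_1,\varepsilon_2\}$, and $f(g)\notin S^+$. For $g\in G^+$ the element $f(g)$ commutes with $f(\varepsilon_1)$, so $f(g)\in S^+$. Thus $X_0\circ\varphi=X_0$ and $U=V^+$. If $\xi_0^{2^k}=\xi$, then $\operatorname{Tr}(\xi_0x)=\operatorname{Tr}(\xi x^{2^k})=\operatorname{Tr}(x)$ for all $x$, so $\xi_0=1$ and $\xi=1$. Replacing $f$ by $\omega f$ if necessary, we have $f(\varepsilon_1)=\varepsilon_1$, and then $f(\varepsilon_2)=f(\varepsilon_1\zeta)=\varepsilon_2$. The move preserves $S$.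

From now on fix $x_0\in G\setminus G^+$; then $G=G^+\cup x_0G^+$, $f(G^+)\le S^+$ and $f(x_0)\in S\setminus S^+$.

\medskip
\noindent\emph{Step 3: we may assume $\rho_jf=\rho_j$ on $G^+$ for $j=1,2$.} By Steps 1 and 2, $\rho_1f$ maps $N$ onto $\mathbb F_2^2$ and kills $A$, so like $\rho_1$ it induces an isomorphism $N/A\to\mathbb F_2^2$. The two isomorphisms differ by an element of $\mathrm{GL}_2(\mathbb F_2)$. A move (A2) with $\gamma$ from Lemma~\ref{lem:L}(c) preserves $S$, fixes $A$ pointwise, and makes $\rho_1f=\rho_1$ on $N$. For $m\in N$ and $g\in G^+$ we have $[m,g]\in A$, so $[f(m),f(g)]=[m,g]$. Comparing exponents of $\varepsilon_1$ in \eqref{eq:comm} gives $b(\rho_1m,\rho_1f(g))=b(\rho_1m,\rho_1g)$. As $\rho_1(N)=\mathbb F_2^2$ and $b$ is nondegenerate, $\rho_1f=\rho_1$ on $G^+$. Applying \eqref{eq:swap} twice,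
\[
\rho_2f(g)=\rho_1\big(f(g)^{f(x_0)}\big)=\rho_1f(g^{x_0})=\rho_1(g^{x_0})=\rho_2(g).
\]

\medskip
\noindent\emph{Step 4: $\varphi$ is the identity.} So far $\varphi(x)=x^{2^k}$. A Frobenius power preserves $X_0$ and the cubing map, so only $\tilde q$ can exclude it; we compare the squares of $g$ and $f(g)$ through $r_1$. For $m\in M$ the elements $r_1f(m)$ and $r_1(m)$ of $Q$ have the same class $\rho_1(m)$ by Step 3. So $r_1f(m)=r_1(m)(-1)^{\delta(m)}$ with $\delta(m)\in\mathbb F_2$, and $\delta$ is a homomorphism because $-1$ is central in $Q$. It kills $A$, which $f$ fixes pointwise. Hence $\delta$ induces a functional $\mu$ on $W$, with $\mu\circ\theta=q_{\alpha,0}+X_0m_0$ for some $\alpha\in F$, $m_0\in\langle X_1,X_2\rangle$. For $g\in G^+$ and $x=\bar g$, formula \eqref{eq:sq} for $g$ and for $f(g)$ gives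
\[
q_{\alpha,0}(x)=\delta(g^2)=\nu(\rho_1f(g))+\tilde q(\varphi(x))+\nu(\rho_1g)+\tilde q(x)=\tilde q(\varphi(x))+\tilde q(x).
\]
Let $\beta_0^{2^k}=\beta$. Then $\tilde q\circ\varphi=q_{0,\beta_0}$, so $q_{\alpha,\beta_0+\beta}$ vanishes on $V^+$ and has rank at most $2$. By Lemma~\ref{lem:forms}(b), $\beta_0=\beta$. So the field automorphism $x\mapsto x^{2^k}$ fixes the generator $\beta$ of $F$ and is the identity.

\medskip
\noindent\emph{Step 5: we may assume $f(g)\in gA$ for all $g\in G$.} By Step 4, $\pi f(g)=\pi(g)\,\sigma_0(g)$ with $\sigma_0(g)\in W_P$. As $W_P$ is central and elementary abelian, $\sigma_0$ is a homomorphism and kills $\Phi(G)=M$, so it comes from a linear map $\sigma_0:V\to F$. Let $\sigma(x)=(0,\sigma_0(x),0)\in W_E$. Since $\overline{f(g)}=\bar g$, we get $\pi\kappa_\sigma f(g)=\pi(g)\sigma_0(g)^2=\pi(g)$. The move $\kappa_\sigma$ preserves $S$ and does not change $\rho_jf$. So we may assume $\pi f=\pi$ on $G$. The kernel of $(\rho_1,\rho_2,\pi)$ on $S^+$ is $A$; hence $f(g)\equiv g\pmod A$ for $g\in G^+$.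

Next, $f(x_0)=(l_1,l_2)x_0$ with $(l_1,l_2)\in S\cap O=Q^2$. For $(q_1,q_2)\in Q^2$ we have $x_0(q_1,q_2)x_0^{-1}\equiv(q_2,q_1)\pmod A$. Therefore
\[
f(x_0)^2=(l_1,l_2)\cdot x_0(l_1,l_2)x_0^{-1}\cdot x_0^2\equiv(l_1l_2,\,l_2l_1)\,x_0^2\pmod A .
\]
As $x_0^2\in G^+$, also $f(x_0^2)\equiv x_0^2$, so $l_1l_2=\pm1$. Conjugate $f$ by $t=(l_1,1)$:
\[
t^{-1}f(x_0)t=(1,l_2)\cdot x_0tx_0^{-1}\cdot x_0\equiv(1,l_2l_1)\,x_0\equiv x_0\pmod A .
\]
By \eqref{eq:comm}, $t$ commutes with $S^+$ modulo $A$, so the congruence on $G^+$ persists. Since $G^+$ and $x_0$ generate $G$, we now have $f(g)=g\,a(g)$ with $a(g)\in A$ for all $g\in G$, and expanding $f(g)f(g')$ gives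
\begin{equation}\label{eq:cocycle}
a(gg')=a(g)^{g'}a(g').
\end{equation}

\medskip
\noindent\emph{Step 6: $f$ is the restriction of a map of type \textup{(A4)}, after one more conjugation.} We must push the values of $a$ from $A$ into the central subgroup $\langle\zeta\rangle$. As $G^+$ centralizes $A$, \eqref{eq:cocycle} gives $a(g)=\varepsilon_1^{\eta_1(g)}\varepsilon_2^{\eta_2(g)}$ on $G^+$ with homomorphisms $\eta_1,\eta_2:G^+\to\mathbb F_2$. By Lemma~\ref{lem:G}(a), $A\le(G^+)'$, so $\eta_1(A)=0$. Thus $\eta_1|_N$ factors through $N/A\cong\mathbb F_2^2$, and there is $l\in Q$ with $\eta_1(m)=b(\hat l,\rho_1m)$ for $m\in N$. Conjugate $f$ by $t=(l,l)\in N$. Since $t$ centralizes $A$, we get $t^{-1}f(g)t=g[g,t]a(g)$, and $[g,t]\in[G,M]=A$; so the conclusion of Step 5 is kept. For $g\in G^+$ the exponent of $\varepsilon_1$ in $[g,t]=[t,g]^{-1}$ is $b(\hat l,\rho_1g)$ by \eqref{eq:comm}. After the move, $\eta_1(N)=0$, and Lemma~\ref{lem:G}(d) gives $\eta_1(g)=\ell(\bar g)$ with $\ell$ a linear functional on $V^+$.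

For $g\in G^+$, using that $a(x_0)\in A$ centralizes $G^+$,
\[
g^{x_0}a(g^{x_0})=f(g)^{f(x_0)}=\big(g^{x_0}a(g)^{x_0}\big)^{a(x_0)}=g^{x_0}a(g)^{x_0}.
\]
Conjugation by $x_0$ interchanges $\varepsilon_1$ and $\varepsilon_2$, so $\eta_2(g)=\eta_1(g^{x_0})=\ell(\overline{g^{x_0}})=\ell(\bar g)$. Hence $a(g)=\zeta^{\ell(\bar g)}$ on $G^+$. Write $a(x_0)=\varepsilon_1^{i}\varepsilon_2^{j}$. Since $\overline{x_0^2}=0$, \eqref{eq:cocycle} gives $1=a(x_0^2)=a(x_0)^{x_0}a(x_0)=\zeta^{i+j}$, so $i=j$ in $\mathbb F_2$ and $a(x_0)\in\langle\zeta\rangle$. By \eqref{eq:cocycle} and $G=G^+\cup x_0G^+$, the map $a$ takes values in $\langle\zeta\rangle$ and is a homomorphism. It kills $\Phi(G)=M$, so $a(g)=\sigma(\bar g)$ for a linear map $\sigma:V\to\langle\zeta\rangle\le W_E$, and $f=\kappa_\sigma|_G$.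
\end{proof}

\begin{remark}[Where the hypotheses enter]\label{rem:hyp}
The congruence $p\equiv\pm3\pmod8$ makes $S$ a Sylow $2$-subgroup, which is what moves $f(G)$ into $S$; the bound $p\ge5$ makes $L$ perfect. The parity of $n$ is used in Lemma~\ref{lem:forms}(a),(b). The tightest rank comparison is $8>6$ in Step 1; for $n=9$ the proof of Lemma~\ref{lem:forms}(b) gives only rank at least $6$. Step 1 needs $\beta\ne0$: for $\beta=0$ the map $(x,w)\mapsto(x,w,0)$ embeds $P$ in $E\le H$, and $G\to P\to H$ has $\varphi=\mathrm{id}$ and kills $N$, contrary to Proposition~\ref{prop:homs}. That $\beta$ generates $F$ is used in Step 4 only. Finally, if $X$ were $0$, then $(q_1,q_2)e\mapsto\hat q_1=\hat q_2$ would be a homomorphism $G\to\mathbb F_2^2$ that does not kill $N$, and the obstruction of Example~\ref{ex:nearmiss} would return.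
\end{remark}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take the groups $G\le H$ of Section~\ref{sec:groups}, where we computed their orders and saw that $H=OG$, $N=G\cap O$, and that $G$ does not depend on $p$. The class of $G$ is $4$ by Lemma~\ref{lem:G}(c). Condition (i) of Lemma~\ref{lem:criterion} is Proposition~\ref{prop:homs}, and conditions (ii) and (iii) are Lemma~\ref{lem:unique}. So the inclusion $G\to H$ is a localization. The group $H$ contains the nontrivial perfect group $O=\mathrm{SL}_2(p)\times\mathrm{SL}_2(p)$ as a normal subgroup, so it is not solvable. By Dirichlet's theorem on primes in arithmetic progressions there are infinitely many primes $p\equiv\pm3\pmod8$, so the orders $|H_{n,p}|$ are unbounded.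
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $c\ge4$, fix an odd $n\ge11$, and let $D=\mathrm{UT}_{c+1}(\mathbb F_7)$ be the group of upper unitriangular matrices of size $c+1$ over $\mathbb F_7$, a $7$-group of class $c$. Let $p\ge5$ be a prime with $p\equiv\pm3\pmod8$ and $p\not\equiv0,\pm1\pmod7$. Every prime $p\equiv5\pmod{56}$ qualifies, and by Dirichlet's theorem there are infinitely many. Put $G=G_n$ and $H=H_{n,p}$. The order $|H|=p^2(p^2-1)^2\,2^{2n}$ is prime to $7$, so all homomorphisms from $G$ or $H$ to $D$, and from $D$ to $H$, are trivial. A homomorphism $G\times D\to H\times D$ has a component in $H$, which kills $D$, and a component in $D$, which kills $G$; the same holds with $H$ in place of $G$. Hence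
\[
\operatorname{Hom}(G\times D,H\times D)=\operatorname{Hom}(G,H)\times\operatorname{End}(D),\qquad\operatorname{End}(H\times D)=\operatorname{End}(H)\times\operatorname{End}(D),
\]
and restriction is the product of $\operatorname{End}(H)\to\operatorname{Hom}(G,H)$ with the identity of $\operatorname{End}(D)$. It is bijective by Theorem~\ref{thm:A}. So $H_{n,p}\times D$ is a localization of $G\times D$, which is nilpotent of class $\max(4,c)=c$. These localizations are finite and non-solvable, and they have different orders for different $p$.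
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{On localizations of torsion abelian groups},
\texttt{https://www.impan.pl/\allowbreak shop/\allowbreak publication/\allowbreak transaction/\allowbreak download/\allowbreak product/\allowbreak 88957?download.pdf}

\end{thebibliography}
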